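\title{The ideal $(p^2,x^2,y^2)$ is solidly closed\\ in mixed characteristic}


\begin{abstract}
Let $(V,pV)$ be a discrete valuation ring of mixed characteristic $p$. We show that
the ideal $(p^2,x^2,y^2)$ is solidly closed in $V[[x,y]]$ and in $V[x,y]$. The core of the
proof is that $pxy\notin(p^2,x^2,y^2)S$ for every solid algebra $S$ over a Noetherian local ring
in which $p,x,y$ is a regular sequence. It is obtained by raising a suitably arranged
relation to an $n$-th power, where $n$ is chosen so that all binomial coefficients near the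
middle of the $n$-th row are highly divisible by $p$. The same method, and for odd $p$ a refinement
that inverts a matrix of binomial coefficients, gives further monomials and ideals.
\end{abstract}

\section{The question and the results}

Throughout, rings are commutative with identity.

\subsection*{Solid algebras}
Let $R$ be a Noetherian ring. An $R$-algebra $S$ is \emph{solid} if
$\operatorname{Hom}_R(S,R)\neq 0$. If $\varphi\in\operatorname{Hom}_R(S,R)$ and $\varphi(s_0)\ne0$,
then $\psi(s)=\varphi(s_0s)$ is again $R$-linear, and $\psi(1)\ne0$. Hence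
\begin{equation}\label{eq:solid}
S\text{ is solid}\iff\text{there is an $R$-linear map }\psi:S\to R\text{ with }\psi(1)\neq0 .
\end{equation}
Such a map carries $JS$ into $J$ for every ideal $J$ of $R$. In particular, for $r\in R$,
\begin{equation}\label{eq:descent}
r\in JS\ \Longrightarrow\ r\,\psi(1)\in J .
\end{equation}
Solidity will be used only through such a map $\psi$: a relation in $S$ leaves a trace in
$R$, weakened by the fixed nonzero multiplier $\psi(1)$.

Two examples show what the condition measures. If $R$ is a domain and $S\supseteq R$ is a domain that is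
finite as an $R$-module, then $S$ is solid: over the fraction field $K$ of $R$ there is a linear functional
on $K\otimes_RS$ that does not vanish at $1$, and after multiplication by a common denominator of its
values on finitely many generators it maps $S$ to $R$. On the other hand, if $R$ is a local domain and
$f\neq 0$ is a nonunit, then $R_f$ is not solid, because $\psi(1)=f^k\psi(f^{-k})$ for all $k$, so that
$\psi(1)\in\bigcap_k f^kR=0$.
So solidity excludes algebras in which $IS=S$ merely because elements of $I$ have been inverted.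

\subsection*{Solid closure}
\begin{definition}
(a) If $B$ is a complete local domain and $I\subseteq B$ is an ideal, then $u\in B$ lies in the
solid closure $I^\star$ if $u\in IS$ for some solid $B$-algebra $S$.

(b) If $R$ is any Noetherian ring and $I\subseteq R$ is an ideal, then $u\in R$ lies in $I^\star$ if,
for every maximal ideal $\mathfrak m$ of $R$ and every minimal prime $Q$ of $\widehat{R_{\mathfrak m}}$,
the image of $u$ in $B=\widehat{R_{\mathfrak m}}/Q$ lies in the solid closure of $IB$ in the sense of (a).

The ideal $I$ is \emph{solidly closed} if $I^\star=I$.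
\end{definition}

For a complete local domain, (a) and (b) agree. Always $I\subseteq I^\star$, since $B$ is solid over itself,
and $I\subseteq J$ implies $I^\star\subseteq J^\star$.

Let $(V,pV)$ be a discrete valuation ring of mixed characteristic $p$: its fraction field
has characteristic $0$, its residue field has characteristic $p$, and its maximal ideal is generated by the prime
integer $p$. Let $x,y$ be indeterminates. The question, posed in \cite{SC}, is whether $(p^2,x^2,y^2)$
is solidly closed in $V[[x,y]]$, and whether it is solidly closed in $V[x,y]$.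

\begin{theorem}\label{thm:main}
The ideal $(p^2,x^2,y^2)$ is solidly closed in $V[[x,y]]$ and in $V[x,y]$, for every prime $p$ and
every such $V$.
\end{theorem}

\subsection*{One monomial, and what to expect}
Let $B$ be a complete regular local ring of dimension $3$ with maximal ideal $(p,x,y)$. Every ideal strictly larger
than $I=(p^2,x^2,y^2)B$ contains $pxy$ (Lemma~\ref{lem:socle}). So $I$ fails to be solidly closed if and only if
$pxy\in IS$ for some solid $B$-algebra $S$. Equivalently, the single algebra
$B[F,G,H]/(pxy-p^2F-x^2G-y^2H)$ is solid. Indeed, it maps to every $S$ with $pxy\in IS$, and a functional $\psi$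
on $S$ with $\psi(1)\ne0$ pulls back along this map.

Replace $p$ for a moment by an indeterminate $z$ over a field $k$ of characteristic $p>0$, and suppose
$zxy=z^2f+x^2g+y^2h$ in a solid algebra $S$ over $k[[z,x,y]]$. Raising to the power $q=p^e$ gives
$(zxy)^q\in(z^{2q},x^{2q},y^{2q})S$. By \eqref{eq:descent}, $(zxy)^q\psi(1)\in(z^{2q},x^{2q},y^{2q})$, so
$\psi(1)\in(z^q,x^q,y^q)$. This holds for all $q$, so $\psi(1)=0$, a contradiction. One would therefore guess that
the same conclusion holds in mixed characteristic. There the $n$-th power of a sum has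
cross terms, whose coefficients are at best divisible by a power of $p$. What helps is that $p$ is itself one of the three
parameters, so that divisibility by $p$ counts. The theorem behind
Theorem~\ref{thm:main} is the following.

\begin{theorem}\label{thm:A}
Let $R$ be a Noetherian local ring and let $p,x,y$ be a regular sequence in its maximal ideal, where $p$ is a
prime integer. If $S$ is a solid $R$-algebra, then $pxy\notin(p^2,x^2,y^2)S$.
\end{theorem}

\subsection*{Stronger versions}
In the next two theorems, $R$ and $p,x,y$ are as in Theorem~\ref{thm:A}.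

\begin{theorem}\label{thm:B}
Let $0\le a<\alpha$, $0\le b<\beta$, $0\le c<\gamma$ be integers with
\[
\frac a\alpha+\frac b\beta\le 1 .
\]
If $S$ is a solid $R$-algebra, then $p^ax^by^c\notin(p^\alpha,x^\beta,y^\gamma)S$.
\end{theorem}

There is no condition on $c/\gamma$, and the roles of $x$ and $y$ may be interchanged.

\begin{theorem}\label{thm:C}
Let $p$ be odd and let $0\le a<\alpha$ be integers. If $S$ is a solid $R$-algebra, then
$p^axy\notin(p^\alpha,x^2,y^2)S$.
\end{theorem}

\begin{corollary}\label{cor:ideals}
Let $(R,\mathfrak m)$ be a regular local ring of dimension $3$ with $\mathfrak m=(p,x,y)$, where $p$ is a prime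
integer; for example $R=V[[x,y]]$. Let $\alpha,\beta,\gamma\ge1$.
\begin{enumerate}
\item[(1)] The ideal $(p^\alpha,x^\beta,y^\gamma)$ is solidly closed if some exponent is $1$; or if $\alpha=2$ and
$2\in\{\beta,\gamma\}$; or if $p$ is odd and $\beta=\gamma=2$. In particular, for odd $p$ it is solidly closed whenever at
least two exponents are $\le2$.
\item[(2)] Every ideal of $R$ that contains $p$, or $x$, or $y$, or $(p^2,x^2)$, or $(p^2,y^2)$, or (if $p$ is odd)
$(x^2,y^2)$, is solidly closed. In particular, every ideal containing $(p^2,x^2,y^2)$ is solidly closed.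
\end{enumerate}
\end{corollary}

We do not decide whether the ideals $(p^\alpha,x^\beta,y^\gamma)$ not covered by part (1) are solidly closed, for example
$(p^3,x^3,y^3)$ for any $p$, or $(p^3,x^2,y^2)$ for $p=2$.

\section{The idea with two parameters}\label{sec:idea}

Let $p$ be a prime integer and $p,x$ a regular sequence in the maximal ideal of a Noetherian local ring $R$. Let
$\psi:S\to R$ be linear with $\psi(1)\neq0$, and suppose that
$px=p^2f+x^2g$ in $S$. Then
\begin{equation}\label{eq:two}
(px)^n=\sum_{i=0}^n\binom ni p^{2(n-i)}x^{2i}f^{n-i}g^i .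
\end{equation}
We want the right side to lie in $(p^{n+t},x^{n+t})S$. Then \eqref{eq:descent} gives
$(px)^n\psi(1)\in(p^{n+t},x^{n+t})$, and hence $\psi(1)\in(p^t,x^t)$, since $p,x$ is a regular sequence. If this is possible
for every $t$, then $\psi(1)=0$, a contradiction.

Take $p=2$. With $n=2$ the right side is $16f^2+2\cdot4x^2fg+x^4g^2\in(2^3,x^3)S$, so $\psi(1)\in(2,x)$. The middle
term was saved by its binomial coefficient $2$. With $n=6$, the terms with $i\le2$ are
divisible by $2^8$, those with $i\ge4$ by $x^8$, and the middle term is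
$20\cdot2^6x^6f^3g^3=5\cdot2^8x^6f^3g^3$. So the sum lies in $(2^8,x^8)S$ and $\psi(1)\in(2^2,x^2)$.

In general, a term of \eqref{eq:two} is in $(p^{n+t},x^{n+t})S$ for reasons of exponents alone, unless $|2i-n|<t$. For such $i$
we have $2(n-i)>n-t$, so it is enough that $p^{2t}\mid\binom ni$. Hence we look for $n$ such that \emph{all} binomial
coefficients $\binom ni$ with $|2i-n|<t$ are highly divisible by $p$. The middle one alone is not enough: $\binom{14}7=3432$ is
divisible by $8$, but its neighbor $\binom{14}6=3003$ is odd.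

For odd $p$ the power $n=p^e$ works. Indeed $2i=p^e+c$ with $|c|<t$, where $c\ne0$ because $p^e$ is odd. So for $e\ge t$ the
exponent of $p$ in $i$ equals that in $c$ and is less than $t$, and $i\binom{n}{i}=n\binom{n-1}{i-1}$ gives
$p^{e-t}\mid\binom ni$. For $p=2$, powers of $2$ fail, since $\binom{2^e}{2^{e-1}}$ is twice an odd number for $e\ge1$. The choice made in
Lemma~\ref{lem:window} works for all $p$.

With three parameters one cannot simply expand $(p^2f+x^2g+y^2h)^n$. It has terms with $p^{2i}x^{2j}y^{2k}$ and
$i,j,k$ all close to $n/3$. Their exponents are close to $2n/3$, so one would need about $n/3$ further factors of $p$,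
whereas the $p$-adic valuation of a multinomial coefficient $\binom{n}{i}\binom{n-i}{j}$ grows at most like a multiple of $\log n$
(Lemma~\ref{lem:carries}). The remedy is to move the third term to the other side:
\[
y\,(px-yh)=p^2f+x^2g .
\]
Now the right side has only two terms, and its $n$-th power is treated as above. On the left, the factor $y^n$ splits off,
and what remains is the binomial $(px-yh)^n$, in which we want to keep only $(px)^n$. The terms with many factors $yh$ have a high power of $y$,
and those with few have a binomial coefficient $\binom nk$ with small $k\geq1$, which is divisible by a high power of $p$ if $n$ is.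

\section{Tools}

\begin{lemma}\label{lem:colon}
Let $(R,\mathfrak m)$ be a Noetherian local ring and $p,x,y\in\mathfrak m$ a regular sequence. Then $\bigcap_t(p^t,x^t,y^t)=0$, and
for all integers $i,j,k,d_1,d_2,d_3\ge0$,
\[
(p^{i+d_1},x^{j+d_2},y^{k+d_3}):p^ix^jy^k=(p^{d_1},x^{d_2},y^{d_3}).
\]
\end{lemma}

\begin{proof}
The first statement follows from Krull's intersection theorem, because $(p^t,x^t,y^t)\subseteq\mathfrak m^t$. In the second, the
inclusion $\supseteq$ is clear, and if some $d_\nu$ is $0$, both sides are $R$. So let all $d_\nu\ge1$. Recall that in a Noetherian local ring, permutations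
of a regular sequence, and sequences of positive powers of its elements, are again regular. Hence $p^i$ is a nonzerodivisor modulo
$(x^\mu,y^\nu)$ for all $\mu,\nu\ge1$. If $p^ir\in(p^{i+d_1},x^\mu,y^\nu)$, then $p^i(r-p^{d_1}s)\in(x^\mu,y^\nu)$ for some $s\in R$, so
$r\in(p^{d_1},x^\mu,y^\nu)$. If $p^ix^jy^kr$ lies in $(p^{i+d_1},x^{j+d_2},y^{k+d_3})$, we can therefore cancel $p^i$, and then by the same argument
$x^j$ and $y^k$. This gives the inclusion $\subseteq$.
\end{proof}

From now on $p$ is a prime and $v$ is the $p$-adic valuation on $\mathbb Z$, with $v(0)=\infty$. We write $i\bmod p^j$ for the residue of $i$ in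
$\{0,\dots,p^j-1\}$.

\begin{lemma}\label{lem:carries}
Let $0\le i\le n$ be integers, $n\geq 1$.
\begin{enumerate}
\item[(i)] $v\binom ni$ is the number of $j\ge1$ with $(i\bmod p^j)>(n\bmod p^j)$. In particular $v\binom ni\le\log_pn$.
\item[(ii)] If $i\ge1$, then $v\binom ni\ge v(n)-v(i)$, and $v(i)<i$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By Legendre's formula $v(n!)=\sum_{j\ge1}\lfloor n/p^j\rfloor$ we have
$v\binom ni=\sum_{j\ge1}\bigl(\lfloor n/p^j\rfloor-\lfloor i/p^j\rfloor-\lfloor(n-i)/p^j\rfloor\bigr)$. Let $n_j,i_j,i'_j$ be the residues of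
$n,i,n-i$ modulo $p^j$. Then $i_j+i'_j$ is $n_j$ or $n_j+p^j$, and the $j$-th summand is $0$ or $1$ accordingly. In the first case $i_j\le n_j$;
in the second $i_j=n_j+(p^j-i'_j)>n_j$. If $p^j>n$, then $i_j=i\le n=n_j$, so only $j\le\log_pn$ contribute.

(ii) Use $i\binom ni=n\binom{n-1}{i-1}$ and $i\ge p^{v(i)}>v(i)$.
\end{proof}

By (i), $v\binom ni$ is large if for many $j$ the residue of $i$ exceeds that of $n$. We achieve this by making $n$ and $i$ congruent,
modulo many powers $p^j$, to negative integers of small absolute value, that of $n$ being the more negative one. A factor $p^K$ in $n$ leaves room for a whole window of $i$.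

\begin{lemma}\label{lem:window}
Let $\rho=m/d$ with integers $0<m<d$, and let $t,N\ge1$ be integers. There are arbitrarily large $n$ such that $p^N\mid n$ and such that every integer $i$ with
$|i-\rho n|<t$ satisfies $0\le i\le n$ and $p^N\mid\binom ni$.
\end{lemma}

\begin{proof}
Choose $K\ge N$ with $p^K\ge t$, choose $s\geq 1$ with $p^s>d$, and let $L\ge N+s$ be arbitrary. Put $n=dp^K(p^L-1)$. Then $p^N\mid n$. An integer $i$ in the
window is $i=mp^K(p^L-1)+e$ with $|e|<t\le p^K$. Since $m\ge1$ and $d-m\ge1$, both $i$ and $n-i$ are at least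
$p^K(p^L-1)-|e|\geq0$.

Let $K+s\le j\le K+L$. Then $n\equiv-dp^K\pmod{p^j}$ and $0<dp^K<p^{K+s}\le p^j$, so $n\bmod p^j=p^j-dp^K$. Similarly $i\equiv-mp^K+e\pmod{p^j}$, and from
$|e|<p^K$ we get
\[
-dp^K\le-(m+1)p^K<-mp^K+e<0 .
\]
Hence $i\bmod p^j=p^j-mp^K+e>n\bmod p^j$. Each of these $L-s+1>N$ values of $j$ contributes $1$ in Lemma~\ref{lem:carries}(i).
\end{proof}

\section{The monomial $pxy$}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Suppose $pxy=p^2f+x^2g+y^2h$ with $f,g,h\in S$, and let $\psi:S\to R$ be linear with $\psi(1)\ne0$. Fix $t\ge1$. By Lemma~\ref{lem:window} with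
$\rho=\frac12$ and $N=3t$, choose $n$ with $v(n)\ge3t$ and $v\binom ni\ge3t$ whenever $|2i-n|<t$. Put
$\mathfrak q=(p^{n+t},x^{n+t},y^{n+t})$. The $n$-th power of $y(px-yh)=p^2f+x^2g$ is
\begin{equation}\label{eq:power}
\sum_{k=0}^n\binom nk(px)^{n-k}(-h)^ky^{n+k}=\sum_{i=0}^n\binom nip^{2(n-i)}x^{2i}f^{n-i}g^i .
\end{equation}

\emph{Left side.} The terms with $k\ge t$ lie in $y^{n+t}S$. For $1\le k<t$, Lemma~\ref{lem:carries}(ii) gives
$v\binom nk\ge3t-v(k)$ with $v(k)<k<t$. So the term is divisible by $p$ to the power $n-k+3t-v(k)>n+t$. Modulo $\mathfrak qS$ only the term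
$k=0$ remains, which is $(pxy)^n$.

\emph{Right side.} If $2i\ge n+t$, the term lies in $x^{n+t}S$; if $2(n-i)\ge n+t$, it lies in $p^{n+t}S$. Otherwise $|2i-n|<t$. Then
$v\binom ni\ge3t$ and $2(n-i)>n-t$, and the term is again in $p^{n+t}S$. So the right side is $0$ modulo $\mathfrak qS$.

Hence $(pxy)^n\in\mathfrak qS$. By \eqref{eq:descent}, $(pxy)^n\psi(1)\in\mathfrak q$, and Lemma~\ref{lem:colon} gives
$\psi(1)\in(p^t,x^t,y^t)$. As $t$ was arbitrary, Lemma~\ref{lem:colon} also gives $\psi(1)=0$, a contradiction.
\end{proof}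

The argument uses that the parameter $p$ is a prime integer: if it is replaced by an indeterminate over a field of characteristic $0$, all binomial
coefficients are units and \eqref{eq:power} says nothing about the terms near the middle.

\section{From the monomial to the ideal}

\begin{lemma}\label{lem:socle}
Let $(B,\mathfrak n)$ be a Noetherian local ring whose maximal ideal is generated by a regular sequence $p,x,y$. Let $\alpha,\beta,\gamma\ge1$,
$I=(p^\alpha,x^\beta,y^\gamma)$ and $\sigma=p^{\alpha-1}x^{\beta-1}y^{\gamma-1}$. If $u\in B\setminus I$, then $\sigma\in uB+I$.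
\end{lemma}

\begin{proof}
A monomial of degree $\alpha+\beta+\gamma-2$ in $p,x,y$ lies in $I$, so $\mathfrak n^{\alpha+\beta+\gamma-2}\subseteq I$. Let $e\ge0$ be the largest integer
with $\mathfrak n^eu\not\subseteq I$, and choose $w\in\mathfrak n^eu\setminus I$. Then $\mathfrak nw\subseteq I$. We apply Lemma~\ref{lem:colon} three times. From $pw\in I$ we get
$w\in(p^{\alpha-1},x^\beta,y^\gamma)$, that is, $w\equiv p^{\alpha-1}w_1\pmod I$. Since $xw\in I$, we have $xp^{\alpha-1}w_1\in I$, so
$w_1\in(p,x^{\beta-1},y^\gamma)$ and $w\equiv p^{\alpha-1}x^{\beta-1}w_2\pmod I$. Since $yw\in I$, we have $p^{\alpha-1}x^{\beta-1}y\,w_2\in I$, so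
$w_2\in(p,x,y^{\gamma-1})$ and $w\equiv\sigma w_3\pmod I$. Since $\mathfrak n\sigma\subseteq I$ and $w\notin I$, the element $w_3$ is a unit. Hence
$\sigma\in wB+I\subseteq uB+I$.
\end{proof}

\begin{proposition}\label{prop:reduce}
Let $(B,\mathfrak n)$ be a complete regular local ring of dimension $3$ with $\mathfrak n=(p,x,y)$, and let $I$ and $\sigma$ be as in
Lemma~\ref{lem:socle}. If $\sigma\notin IS$ for every solid $B$-algebra $S$, then $I$ is solidly closed.
\end{proposition}

\begin{proof}
Recall that $B$ is a domain and that $p,x,y$ is a regular sequence. Let $u\in I^\star$, so $u\in IS$ with $S$ solid. If $u\notin I$, then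
$\sigma\in uB+I$ by Lemma~\ref{lem:socle}, so the image of $\sigma$ in $S$ lies in $IS$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $R$ be $V[[x,y]]$ or $V[x,y]$ and $I=(p^2,x^2,y^2)$. Put $\mathfrak m=(p,x,y)$, a maximal ideal, and $B=\widehat{R_{\mathfrak m}}$. The ring
$R_{\mathfrak m}$ is regular local of dimension $3$ with maximal ideal generated by $p,x,y$, so $B$ is a complete regular local ring of dimension $3$ with maximal
ideal $(p,x,y)B$. It is a domain and its only minimal prime is $0$. By Theorem~\ref{thm:A}, applied to $B$, and Proposition~\ref{prop:reduce},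
$IB$ is solidly closed.

Let $u\in I^\star$. By definition, applied to $\mathfrak m$ and $Q=0$, the image of $u$ lies in $(IB)^\star=IB$. Completion is faithfully flat, so
$IB\cap R_{\mathfrak m}=IR_{\mathfrak m}$. Since $\mathfrak m^4\subseteq I\subseteq\mathfrak m$, the ideal $I$ is $\mathfrak m$-primary and
$IR_{\mathfrak m}$ contracts to $I$ in $R$. So $u\in I$, and $I^\star=I$.
\end{proof}

\section{The condition $a/\alpha+b/\beta\le1$}

In the proof of Theorem~\ref{thm:A} the third variable played a passive role, and the first two had the exponent ratios $\frac12+\frac12=1$. This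
equality made the window of critical indices $i$ bounded as $n$ grew. If the sum of the ratios is less than $1$, the window is even empty for large $n$.
Theorem~\ref{thm:B} records exactly this.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Suppose $p^ax^by^c=p^\alpha f+x^\beta g+y^\gamma h$ in $S$, and let $\psi:S\to R$ be linear with $\psi(1)\ne0$. Then
\[
y^{cn}(p^ax^b-y^{\gamma-c}h)^n=(p^\alpha f+x^\beta g)^n\qquad(n\ge1).
\]
Fix $t\ge1$ and put $\mathfrak q=(p^{an+t},x^{bn+t},y^{cn+t})$. We collect what is needed of $n$.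

\emph{Left side.} The $k$-th term is $\binom nk(p^ax^b)^{n-k}(-h)^ky^{cn+(\gamma-c)k}$. For $k\ge t$ it is in $y^{cn+t}S$ because $\gamma-c\ge1$. For
$1\le k<t$ it is divisible by $p$ to the power $a(n-k)+v(n)-v(k)$, which is at least $an+t$ if $v(n)\ge(a+2)t$, because $ak+v(k)\le(a+1)t$. So if
\begin{equation}\label{eq:needleft}
v(n)\ge(a+2)t ,
\end{equation}
then the left side is congruent to $(p^ax^by^c)^n$ modulo $\mathfrak qS$.

\emph{Right side.} The $i$-th term is $\binom nip^{\alpha(n-i)}x^{\beta i}f^{n-i}g^i$. It is in $\mathfrak qS$ unless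
\begin{equation}\label{eq:window}
\beta i<bn+t\quad\text{and}\quad\alpha(n-i)<an+t .
\end{equation}
Under \eqref{eq:window}, $n-i>n(1-\tfrac b\beta)-\tfrac t\beta$. By hypothesis $1-\frac b\beta\ge\frac a\alpha$, so
$\alpha(n-i)>an-\tfrac{\alpha t}\beta\ge an-\alpha t$. Hence the right side is $0$ modulo $\mathfrak qS$ if
\begin{equation}\label{eq:needright}
v\tbinom ni\ge(\alpha+1)t\quad\text{for all $i\in\{0,\dots,n\}$ satisfying \eqref{eq:window}.}
\end{equation}

\emph{Choice of $n$.} Condition \eqref{eq:window} says that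
\[
n\Bigl(1-\frac a\alpha\Bigr)-\frac t\alpha<i<n\,\frac b\beta+\frac t\beta .
\]
If $\frac a\alpha+\frac b\beta<1$, no $i$ satisfies this once $n$ is large, so \eqref{eq:needright} is vacuous, and $n=p^K$ with $K$ large
also satisfies \eqref{eq:needleft}. If $\frac a\alpha+\frac b\beta=1$, put $\rho=\frac b\beta=1-\frac a\alpha$. Then $\rho<1$ since $b<\beta$, and $\rho>0$
since $a<\alpha$. Now \eqref{eq:window} implies $|i-\rho n|<t$, and Lemma~\ref{lem:window} with $N=(a+\alpha+3)t$ supplies $n$ satisfying
\eqref{eq:needleft} and \eqref{eq:needright}.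

So $(p^ax^by^c)^n\in\mathfrak qS$. By \eqref{eq:descent} and Lemma~\ref{lem:colon}, $\psi(1)\in(p^t,x^t,y^t)$. This holds for every $t$, so
$\psi(1)=0$, a contradiction. The hypotheses on $x$ and $y$ are symmetric, so these may be interchanged.
\end{proof}

\begin{remark}\label{rem:limit}
If $\frac a\alpha+\frac b\beta>1$, the window \eqref{eq:window} has length roughly proportional to $n$. At its upper end the exponent of $p$ is only about
$\alpha n(1-\frac b\beta)=an-\alpha n(\frac a\alpha+\frac b\beta-1)$. It falls short of $an$ by a multiple of $n$, which a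
binomial coefficient cannot compensate since $v\binom ni\le\log_pn$. So this argument stops here. For odd $p$ and $\beta=\gamma=2$ the next
section goes further.
\end{remark}

\section{Odd $p$: the monomials $p^axy$}

In this section $p$ is odd.

\subsection*{The strategy}
Suppose $p^axy=p^\alpha f+x^2g+y^2h$ in $S$ with $1\le a<\alpha$. By Remark~\ref{rem:limit}, pairing the $p$-term with the $x$-term is useless if
$a/\alpha>1/2$. We pair the $x$- and $y$-terms instead:
\begin{equation}\label{eq:X}
p^aX=x^2g+y^2h,\qquad X=xy-p^{\alpha-a}f\equiv xy\pmod{pS}.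
\end{equation}
Let $\psi:S\to R$ be linear. For given $n$ and $t$ let
\[
\mathfrak q=(x^{n+t},y^{n+t})R,\qquad E_i=\psi\bigl((x^2g)^i(y^2h)^{n-i}\bigr)\in x^{2i}y^{2(n-i)}R .
\]
Then $E_i\in\mathfrak q$ unless $|2i-n|<t$, and
\begin{equation}\label{eq:nth}
p^{an}\psi(X^n)=\sum_{i=0}^n\binom niE_i .
\end{equation}
We want $\psi(X^n)$ to be divisible by a high power of $p$ modulo $\mathfrak q$, so the right side must contain $p$ to a power well above $an$. Binomial coefficients
alone give at most $\log_pn$ factors, so the $E_i$ must supply almost all of $p^{an}$. They do, because of \eqref{eq:X}: for $r<n$ the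
expansion of $(x^2g+y^2h)^r=p^{ar}X^r$, multiplied by monomials of degree $n-r$ in $x^2g$ and $y^2h$, gives linear relations among the $E_i$ modulo $p^{ar}$. Solving them for the $E_i$ costs the
factors of $p$ in a determinant of binomial coefficients from row $r$. So we need rows $n$ and $r$ at a \emph{bounded} distance such that the middle
coefficients are very divisible by $p$ in row $n$, and nearly prime to $p$ in row $r$.

The case $t\leq 2$ shows how this works. Take $n=p^N+p^M$, $r=p^M-1$ and $D=n-r=p^N+1$, which are even, with $M$ large compared with $N$. Modulo $\mathfrak q$ only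
$E_{n/2}$ survives, since $2i-n$ is even. Applying $\psi$ to
\[
p^{ar}X^r(x^2g)^{D/2}(y^2h)^{D/2}=(x^2g+y^2h)^r(x^2g)^{D/2}(y^2h)^{D/2}
\]
gives $\binom r{r/2}E_{n/2}\in p^{ar}R+\mathfrak q$. Here $\binom{r}{r/2}$ is prime to $p$ by
Lemma~\ref{lem:carries}(i), because $r\bmod p^j=p^j-1$ for $j\le M$ and $r<p^j$ for $j>M$. So $E_{n/2}\in p^{ar}R+\mathfrak q$. On the other hand $p^{M-N}\mid\binom n{n/2}$, as we show in step (a) below.
Thus $p^{an}\psi(X^n)\in p^{ar+M-N}R+\mathfrak q$, and $ar+M-N=an+(M-N-aD)$, where $D$ does not depend on $M$. For larger $t$ several $E_i$ survive,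
and the coefficient $\binom r{r/2}$ is replaced by a determinant.

\begin{lemma}[MacMahon's determinant]\label{lem:det}
For integers $m\ge1$ and $k,l\ge m$,
\[
\det\Bigl[\tbinom{k+l}{k-i+j}\Bigr]_{0\le i,j<m}=\prod_{\lambda=0}^{m-1}\frac{(k+l+\lambda)!\,\lambda!}{(k+\lambda)!\,(l+\lambda)!}.
\]
\end{lemma}

\begin{proof}
The $(i,j)$ entry is $\frac{(k+l)!}{(k+j-i)!\,(l-j+i)!}$. Pull the factor $\frac{(k+l)!}{(k+j)!\,(l+m-1-j)!}$ out of column $j$. What remains is
$\frac{(k+j)!}{(k+j-i)!}\cdot\frac{(l+m-1-j)!}{(l-j+i)!}=P_i(j)$ with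
\[
P_i(Z)=\prod_{s=0}^{i-1}(k+Z-s)\prod_{s=i+1}^{m-1}(l-Z+s),
\]
a polynomial of degree $m-1$. For any $Z_0,\dots,Z_{m-1}$, $\det[P_i(Z_j)]$ is the determinant of the coefficient matrix of the $P_i$ times the Vandermonde
determinant $\prod_{i<j}(Z_j-Z_i)$. So it does not change if all $Z_j$ are shifted by the same amount, and we may use $Z_j=j-k$ instead of $Z_j=j$. Then
\[
P_i(j-k)=\prod_{s=0}^{i-1}(j-s)\prod_{s=i+1}^{m-1}(k+l-j+s)
\]
vanishes for $j<i$, and for $j=i$ it equals $i!\,(k+l+m-1-i)!/(k+l)!$. The matrix is triangular. Multiplying its diagonal entries and the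
column factors, and replacing $m-1-i$ and $m-1-j$ by $\lambda$ where they occur, gives the formula.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
If $a=0$, Theorem~\ref{thm:B} applies, with $b=c=1$ and $\beta=\gamma=2$. Let $a\ge1$ and suppose $p^axy=p^\alpha f+x^2g+y^2h$ with $f,g,h\in S$. We use \eqref{eq:X}
and the notation introduced there, with $\psi(1)\ne0$.

\emph{Set-up.} Fix $t\ge1$. Let $\tau\ge0$ be the largest integer with $2\tau<t$, and put $m=2\tau+1$. Fix $N\ge t$ with $p^N>2\tau$, and $s\ge1$ with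
$(p^s-1)/2\ge2\tau$. For $M$ large put
\[
n=p^N+p^M,\qquad r=p^M-1-4\tau,\qquad D=n-r=p^N+1+4\tau,\qquad\delta=m(s-1).
\]
Since $p$ is odd, $n,r,D$ are even. Neither $D$ nor $\delta$ depends on $M$, and $D\ge2\tau$. We take $M$ so large that
$M>N+s$, $\ r/2\ge m$, $\ ar\ge\delta$ (here $a\ge1$ is used) and
\begin{equation}\label{eq:Mlarge}
M-N-aD-\delta\ge N+1 .
\end{equation}
Since $n$ is even, $E_i\in\mathfrak q$ unless $i=\frac n2+e$ with $|e|\le\tau$.

\emph{(a) $v\binom n{n/2+e}\ge M-N$ for $|e|\le\tau$.} Let $N<j\le M$ and $i=\frac n2+e$; we have $0\le i\le n$. Then $n\bmod p^j=p^N$, and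
$2i\equiv p^N+2e\pmod{p^j}$. The integer $p^N+2e$ is odd, and $0<p^N+2e<2p^N<p^j$ since $|2e|\leq 2\tau<p^N$ and $p\ge3$. Let $i_j=i\bmod p^j$. Then
$2i_j\in[0,2p^j)$ is even and congruent to $p^N+2e$ modulo $p^j$, so it is $p^N+2e+p^j$. Hence
$i_j>\frac{p^j}2>p^N=n\bmod p^j$. Each of these $M-N$ values of $j$ contributes $1$ in Lemma~\ref{lem:carries}(i).

\emph{(b) $E_{n/2+e}\in p^{ar-\delta}R+\mathfrak q$ for $|e|\le\tau$.} For $-\tau\le\kappa\le\tau$ apply $\psi$ to
\[
p^{ar}X^r(x^2g)^{D/2+\kappa}(y^2h)^{D/2-\kappa}=(x^2g+y^2h)^r(x^2g)^{D/2+\kappa}(y^2h)^{D/2-\kappa}.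
\]
The exponents are nonnegative because $D\ge2\tau$. On the right, the $i$-th term of $(x^2g+y^2h)^r$ leads to $\binom riE_{i+D/2+\kappa}$, and
$i+\frac D2+\kappa=\frac n2+e$ means $i=\frac r2+e-\kappa$. This index lies between $0$ and $r$, since $|e-\kappa|\le2\tau<m\le\frac r2$. Omitting the terms in $\mathfrak q$ we obtain
\[
\sum_{e=-\tau}^{\tau}\binom r{\frac r2+e-\kappa}E_{n/2+e}\in p^{ar}R+\mathfrak q\qquad(-\tau\le\kappa\le\tau).
\]
This is a system with a square coefficient matrix of size $m$. With $i=\kappa+\tau$ and $j=e+\tau$ it is the matrix of Lemma~\ref{lem:det} for $k=l=r/2$, so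
its determinant is
\[
\Delta=\prod_{\lambda=0}^{2\tau}\frac{(r+\lambda)!\,\lambda!}{(\frac r2+\lambda)!^2}
=\prod_{\lambda=0}^{2\tau}\binom{r+2\lambda}{\frac r2+\lambda}\Big/\binom{r+2\lambda}{\lambda};
\]
the second equality follows by multiplying numerator and denominator by $(r+2\lambda)!$. Hence $v(\Delta)\le\sum_\lambda v\binom{2z_\lambda}{z_\lambda}$, where
\[
z_\lambda=\frac r2+\lambda=\frac{p^M-1}2-\theta,\qquad 0\le\theta=2\tau-\lambda\le2\tau .
\]
All base-$p$ digits of $\frac{p^M-1}2$ are equal to $\frac{p-1}2$. So for $s\le j\le M$ we have $z_\lambda\bmod p^j=\frac{p^j-1}2-\theta$, which is $\ge0$ by the choice of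
$s$. This is less than $p^j/2$, so $2z_\lambda\bmod p^j=2(z_\lambda\bmod p^j)\ge z_\lambda\bmod p^j$, and this $j$ contributes nothing to $v\binom{2z_\lambda}{z_\lambda}$ in
Lemma~\ref{lem:carries}(i). For $j>M$ we have $2z_\lambda<p^j$, and again there is no contribution. Only $1\le j<s$ can contribute, so $v(\Delta)\le m(s-1)=\delta$.

Multiplying the system by the adjugate matrix gives $\Delta E_{n/2+e}\in p^{ar}R+\mathfrak q$. Integers prime to $p$ are units in $R$, because $p$ lies in the maximal ideal.
So $p^\delta E_{n/2+e}\in p^{ar}R+\mathfrak q$. Since $ar\ge\delta$ and $p$ is a nonzerodivisor modulo $\mathfrak q$, we may cancel $p^\delta$, and (b) follows.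

\emph{Conclusion.} By \eqref{eq:nth}, (a) and (b), $p^{an}\psi(X^n)\in p^{M-N+ar-\delta}R+\mathfrak q$. The exponent is $an+(M-N-aD-\delta)\ge an+N+1$ by
\eqref{eq:Mlarge}. Cancelling $p^{an}$ modulo $\mathfrak q$,
\[
\psi(X^n)\in p^{N+1}R+\mathfrak q .
\]
It remains to return from $X$ to $xy$. If $X_1\equiv X_2\pmod{p^kS}$ with $k\ge1$, then $X_1^p\equiv X_2^p\pmod{p^{k+1}S}$ by the binomial formula. Starting from
$X\equiv xy\pmod{pS}$ we get $X^{p^N}\equiv(xy)^{p^N}\pmod{p^{N+1}S}$. As $p^N\mid n$, also $X^n\equiv(xy)^n\pmod{p^{N+1}S}$. Therefore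
\[
(xy)^n\psi(1)=\psi\bigl((xy)^n\bigr)\in(p^{N+1},x^{n+t},y^{n+t}),
\]
and Lemma~\ref{lem:colon} gives $\psi(1)\in(p^{N+1},x^t,y^t)\subseteq(p^t,x^t,y^t)$, as $N\ge t$. Since $t$ was arbitrary, $\psi(1)=0$, a contradiction.
\end{proof}

\begin{remark}
The argument above, with even rows $n$ and $r$, does not carry over to $p=2$. Let $v$ be the $2$-adic valuation and let $s_2$ denote the binary digit sum.
From $v(k!)=k-s_2(k)$ we get $v\binom{2z}z=s_2(z)$. Moreover
$s_2(z+z')\le s_2(z)+s_2(z')$, because $v\binom{z+z'}z\ge0$. So for even $n$ and $r$ with $0\le r<n$, and $D=n-r$,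
\[
v\tbinom n{n/2}\le v\tbinom r{r/2}+s_2(D/2)\le v\tbinom r{r/2}+D/2 .
\]
Thus the gain from row $n$ over the loss in row $r$ never exceeds $D/2$, whereas already the case $t\leq 2$ of the argument needs it to
exceed $aD$, with $a\ge1$.
\end{remark}

\section{Families of solidly closed ideals}

\begin{proof}[Proof of Corollary~\ref{cor:ideals}]
The completion $B=\widehat R$ is a complete regular local domain of dimension $3$ with maximal ideal $(p,x,y)B$. For an ideal $J$ of $R$, an element $u\in R$ lies in $J^\star$ if and only if its image lies in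
$(JB)^\star$, and $JB\cap R=J$ by faithful flatness. So it suffices to show that the ideals $JB$ of $B$ obtained from the ideals $J$ in question are solidly closed.

(1) Let $I=(p^\alpha,x^\beta,y^\gamma)B$. By Proposition~\ref{prop:reduce} it is enough that $\sigma=p^{\alpha-1}x^{\beta-1}y^{\gamma-1}\notin IS$ for
all solid $B$-algebras $S$. For $a=\alpha-1$, $b=\beta-1$ and $c=\gamma-1$ the hypothesis of Theorem~\ref{thm:B} reads
\[
\frac{\alpha-1}\alpha+\frac{\beta-1}\beta\le1\iff\frac1\alpha+\frac1\beta\ge1\iff1\in\{\alpha,\beta\}\text{ or }\alpha=\beta=2 .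
\]
Together with the version in which $x$ and $y$ are interchanged, Theorem~\ref{thm:B} covers the cases where some exponent is $1$ and where $\alpha=2$ and
$2\in\{\beta,\gamma\}$. The case $\beta=\gamma=2$ with $p$ odd is Theorem~\ref{thm:C} with $a=\alpha-1$. Finally, if at least two exponents are $\le2$, then one
exponent is $1$ or two exponents equal $2$, and for odd $p$ all these cases have been treated.

(2) We first show: \emph{if $I$ is an ideal of $B$ as in (1) and $J'\supseteq I$ is an ideal of $B$, then $J'$ is solidly closed.} Let $u\in J'S$ with $S$ solid over $B$. If $w\in I:J'$, then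
$uw\in IS$, so $uw\in I^\star=I$. Hence $u\in I:(I:J')$. The ring $B/I$ is Artinian and Gorenstein, being a quotient of a regular local ring of dimension $3$
by a regular sequence of length $3$. In an Artinian Gorenstein ring every ideal is the annihilator of its annihilator, so $I:(I:J')=J'$ and $u\in J'$.

Let $J\subseteq R$ be as in (2). For $k\ge2$ let $I_k$ be
\[
(p,x^k,y^k),\quad(p^k,x,y^k),\quad(p^k,x^k,y),\quad(p^2,x^2,y^k),\quad(p^2,x^k,y^2),\quad(p^k,x^2,y^2),
\]
according to whether $J$ contains $p$, $x$, $y$, $(p^2,x^2)$, $(p^2,y^2)$, or (with $p$ odd) $(x^2,y^2)$. Each $I_kB$ is of the kind treated in (1), so $JB+I_kB$ is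
solidly closed. Moreover $I_k\subseteq J+\mathfrak m^k$, so
\[
JB\subseteq\bigcap_k(JB+I_kB)\subseteq\bigcap_k(JB+\mathfrak m^kB)=JB
\]
by Krull's intersection theorem in $B/JB$. Since solid closure preserves inclusions, an intersection of solidly closed ideals is solidly closed. So $JB$
is solidly closed. An ideal containing $(p^2,x^2,y^2)$ contains $(p^2,x^2)$, which gives the last statement.
\end{proof}

\begin{thebibliography}{9}
\bibitem{SC} ``Solid Closure'' (as printed: SOLID CLOSURE),\\
\texttt{https://dept.math.lsa.umich.edu/\textasciitilde hochster/sc.pdf}.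
\end{thebibliography}

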